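# A Noetherian P.I. ring with a clique that cannot be localized

Throughout, rings are associative with identity, and Noetherian means right and left Noetherian. "Countable" includes finite.

## 1. Links, cliques and localizable sets

**Polynomial identities.** A ring $R$ is a *P.I. ring* if there is a polynomial $f$ with integer coefficients in noncommuting variables, some monomial of highest degree having coefficient $1$, such that $f$ vanishes under all substitutions from $R$. Commutative rings satisfy $[r_1,r_2]=0$. If $C$ is commutative, $M_n(C)$ is a P.I. ring: the standard polynomial $s_{n^2+1}$ is multilinear over $C$ and alternating, and $M_n(C)$ is spanned over $C$ by $n^2$ matrix units, so $s_{n^2+1}$ vanishes on it. Subrings of P.I. rings are P.I. rings.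

**FBN rings.** A prime ring is *right bounded* if each of its essential right ideals contains a nonzero two-sided ideal. A Noetherian ring is *FBN* (fully bounded Noetherian) if all its prime factor rings are right and left bounded. A commutative Noetherian ring is FBN, because there every right ideal is two-sided. Noetherian P.I. rings are FBN, a standard consequence of the theorems of Posner and Amitsur (see McConnell–Robson, *Noncommutative Noetherian Rings*, §13.6).

**Regular elements and torsion.** An element is *regular* if it is neither a left nor a right zero divisor. For a prime ideal $P$, $\mathcal C(P)$ is the set of elements of $R$ that are regular modulo $P$. For $R=M_2(\mathbb Z)$ and $P=pM_2(\mathbb Z)$, $\mathcal C(P)$ consists of the matrices whose determinant is not divisible by $p$. A module over a prime Noetherian ring is *torsion-free* if no nonzero element of it is killed by a regular element of the ring. Over a field every module is torsion-free; over $\mathbb Z$ this is the usual notion.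

**Links and cliques.** Let $R$ be Noetherian and $P,Q$ prime ideals. There is a *link* $P\rightsquigarrow Q$ if there is an ideal $A$ with
$$PQ\subseteq A\subsetneq P\cap Q$$
such that $(P\cap Q)/A$ is torsion-free as a left $R/P$-module and as a right $R/Q$-module. (It is such a bimodule because $P(P\cap Q)$ and $(P\cap Q)Q$ both lie in $PQ\subseteq A$.) The *graph of links* has the primes as vertices and the links as arrows. A *clique* is a connected component of this graph, with directions ignored.

*Example.* Let $R=\begin{pmatrix}k&k\\0&k\end{pmatrix}$, $k$ a field. Its primes are $P_1$ (upper left entry $0$) and $P_2$ (lower right entry $0$), and $P_1\cap P_2=ke_{12}$. Multiplying out, $P_1P_2=0$, $P_2P_1=ke_{12}$, $P_1^2=P_1$, $P_2^2=P_2$. On $ke_{12}$ the matrix $\begin{pmatrix}a&b\\0&c\end{pmatrix}$ acts on the left as $a$ and on the right as $c$, so $A=0$ gives a link $P_1\rightsquigarrow P_2$. There are no other links, because for the other three ordered pairs the product equals the intersection. The only clique is $\{P_1,P_2\}$.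

**Ore sets.** A multiplicatively closed set $\mathcal C$ is *right Ore* if for $r\in R$, $c\in\mathcal C$ there are $r'\in R$, $c'\in\mathcal C$ with $rc'=cr'$; *left Ore* is the mirror condition $c'r=r'c$; *Ore* means both. In a Noetherian ring an Ore set $\mathcal C$ has a localization: a homomorphism from $R$ to a ring in which $\mathcal C$ becomes invertible and every element has the forms $rc^{-1}$ and $c^{-1}r$. It is universal: a ring homomorphism $R\to T$ that sends $\mathcal C$ to units extends uniquely to the localization.

**Localizable sets.** A set $X$ of primes of $R$ is *localizable* if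

- (i) $\mathcal C(X):=\bigcap\{\mathcal C(P)\mid P\in X\}$ is an Ore set, so that the localization $R_X$ exists;
- (ii) for each $P\in X$, $R_X/PR_X$ is simple Artinian, and the ideals $PR_X$, $P\in X$, are all the primitive ideals of $R_X$.

It is *classically localizable* if in addition

- (iii) for each $P\in X$, the injective hull of the (right and of the left) $R_X$-module $R_X/PR_X$ is the union of its socle series.

*Examples.* In a commutative Noetherian ring, $X=\{P\}$ is localizable: $R_X$ is the local ring $R_P$, whose only primitive ideal is its maximal ideal. For $R=\mathbb Z$, $P=(p)$, condition (iii) can be seen directly: the injective hull of $\mathbb Z/p$ is $\mathbb Q/\mathbb Z_{(p)}$, and the $n$-th term of its socle series is the set of elements killed by $p^n$.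

In the triangular ring above, $\mathcal C(\{P_1,P_2\})$ is the set of matrices with both diagonal entries nonzero. These are the units, so $R_X=R$, and the clique $\{P_1,P_2\}$ is localizable. The set $\{P_1\}$ alone is not. Here $\mathcal C(P_1)=\{a\ne0\}$ contains $e_{11}$, and the left Ore condition for $c=e_{11}$, $r=e_{12}$ would require $c'e_{12}=r'e_{11}$ with $c'\in\mathcal C(P_1)$. The left side is $c'_{11}e_{12}\neq 0$ and the right side is $r'_{11}e_{11}$, which is impossible. So linked primes must be localized together.

## 2. Is every clique of a Noetherian P.I. ring localizable?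

The following results are known:

- (a) if $R$ is a Noetherian P.I. ring that is a finitely generated algebra over its center, then every clique of $R$ is classically localizable;
- (b) if $R$ is an FBN algebra over an uncountable field, then every clique of $R$ is classically localizable;
- (c) if $R$ is an FBN ring, then every finite clique of $R$ is classically localizable.

The question, taken from the paper "Injective Homogeneity and the Auslander-Gorenstein Property", is whether these side conditions can be dropped for P.I. rings: **is every clique of every Noetherian P.I. ring localizable?** The answer is no.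

**Theorem A.** There is a Noetherian P.I. ring $R$ satisfying $[r_1,r_2][r_3,r_4]=0$, whose nilradical $M$ has $M^2=0$ and $R/M\cong K[x,y]$ ($K$ a countable algebraically closed field), with a clique $X$ that is not localizable. In fact $\mathcal C(X)$ is exactly the group of units of $R$, so $R_X=R$. But $R$ has a maximal ideal $\widetilde Q$, with $R/\widetilde Q\cong K$, that is not in $X$.

**Theorem B.** For a field $F$ the following are equivalent:

1. every clique of every Noetherian P.I. $F$-algebra is localizable;
2. every clique of every *prime* Noetherian P.I. $F$-algebra is localizable;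
3. $F$ is uncountable.

So for every countable field $F$ there is a Noetherian P.I. $F$-algebra, which can even be taken prime, with a non-localizable clique. By (a) and (c), a ring with such a clique is not a finitely generated algebra over its center, and the clique is infinite.

The commutative case gives no trouble. If $R$ is commutative and $P\rightsquigarrow Q$, take $0\ne b\in(P\cap Q)/A$. Torsion-freeness over the domains $R/P$ and $R/Q$ says that the left annihilator of $b$ is $P$ and the right one is $Q$. They coincide, so $P=Q$. All cliques are singletons, hence localizable. We need rings in which primes are linked, with cliques that we can compute.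

## 3. Trivial extensions, whose cliques are orbits

**Definition.** Let $A$ be a commutative ring and $\sigma\in\operatorname{Aut}(A)$ a ring automorphism. $A_\sigma$ is the $A$-$A$-bimodule $A$ with the usual left action and right action $m\cdot a=m\sigma(a)$. Given $\sigma_1,\dots,\sigma_n\in\operatorname{Aut}(A)$ put $M_i=A_{\sigma_i}$, $M=\bigoplus_iM_i$, and let
$$A\ltimes(\sigma_1,\dots,\sigma_n):=A\oplus M$$
be the trivial extension: $A$ multiplies $M$ through the bimodule structure, and $M^2=0$. Let $\Gamma=\langle\sigma_1,\dots,\sigma_n\rangle\subseteq\operatorname{Aut}(A)$.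

*Example.* Let $A=k[x]$, $\sigma(x)=x+1$, and let $e$ be the element $1\in A_\sigma$. Then $A\ltimes(\sigma)=k[x]\oplus k[x]e$ with $e^2=0$ and $ex=(x+1)e$. Hence $e(x-a)=(x-(a-1))e$: the element $e$ carries the point $a$ on its right to the point $a-1$ on its left. This is the source of links.

**Lemma 1.** Let $A$ be commutative Noetherian and $R=A\ltimes(\sigma_1,\dots,\sigma_n)$. Then $R$ is Noetherian and $[r_1,r_2][r_3,r_4]=0$ on $R$. Its primes are $\widetilde P=P\oplus M$ $(P\in\operatorname{Spec}A)$, with $R/\widetilde P=A/P$, and its cliques are the sets $\{\widetilde P:P\in O\}$ with $O$ a $\Gamma$-orbit in $\operatorname{Spec}A$.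

*Proof.* **Step 1: basic properties.** Let $1_i$ denote $1\in M_i$. It generates $M_i$ as a left module, and as a right module because $\sigma_i$ is onto. So $R$ is a finitely generated left and right $A$-module, hence Noetherian on both sides. Since $R/M=A$ is commutative, commutators lie in $M$, and $M^2=0$ gives the identity. A prime of $R$ contains the nilpotent ideal $M$, so the primes are the $P\oplus M$.

**Step 2: each $\sigma_i$ produces links.** We show: if $P=\sigma_i(P')$, then $\widetilde P\rightsquigarrow\widetilde P'$. Put
$$A_0=(P\cap P')\oplus\bigoplus_{j\neq i}M_j\oplus P,$$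
where the last summand is $P\subseteq A=M_i$. To see that $A_0$ is an ideal, only the $M_i$-component needs checking. There $(P\cap P')M_i\subseteq P$; also $M_i(P\cap P')\subseteq A\sigma_i(P')=P$; and $aP\subseteq P$, $P\cdot a=P\sigma_i(a)\subseteq P$ for $a\in A$.

Next, $\widetilde P\widetilde P'=PP'+PM+MP'\subseteq A_0$, because $PP'\subseteq P\cap P'$ and in the $M_i$-component $PM_i=P$ and $M_iP'=A\sigma_i(P')=P$.

Finally $(\widetilde P\cap\widetilde P')/A_0\cong M_i/P=A/P\ne0$. On the left this is torsion-free over $A/P$. On the right $a\in A$ acts as multiplication by $\sigma_i(a)$. If $a\notin P'$, then $\sigma_i(a)\notin\sigma_i(P')=P$, so multiplication by $\sigma_i(a)$ is injective on the domain $A/P$. So the bimodule is torsion-free over $A/P'$.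

**Step 3: there are no other links between distinct primes.** We show: if $\widetilde P\rightsquigarrow\widetilde P'$, then $P=P'$ or $P=\sigma_i(P')$ for some $i$. Let $B=(\widetilde P\cap\widetilde P')/A_0\neq0$ be a linking bimodule. It is torsion-free over the domains $A/P$ and $A/P'$, so every $0\ne b\in B$ has left annihilator exactly $P$ and right annihilator exactly $P'$ in $A$.

If $M\subseteq A_0$, then $B$ is a subquotient of the commutative ring $R/M=A$. So the left and right actions of $A$ on $B$ agree, and $P=P'$.

Otherwise some $M_i$ has nonzero image in $B$ (note $M\subseteq\widetilde P\cap\widetilde P'$). Let $e$ be the image of $1_i$. The image of $M_i$ is $Ae$, so $e\ne0$. From $1_i\cdot a=\sigma_i(a)1_i$ we get $ea=\sigma_i(a)e$, hence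
$$a\in P'\iff ea=0\iff\sigma_i(a)e=0\iff\sigma_i(a)\in P .$$
So $P=\sigma_i(P')$.

**Step 4: cliques.** By Steps 2 and 3, the graph of links, up to loops and directions, joins $\widetilde{P'}$ to $\widetilde{\sigma_i(P')}$ for all $P'$ and $i$. Its components are the $\Gamma$-orbits. $\square$

## 4. Localizing at an orbit, and the limits of prime avoidance

What does localizability mean for these cliques? Let $A$ be a commutative Noetherian domain, $O$ a $\Gamma$-orbit of *maximal* ideals of $A$, and $X=\{\widetilde P:P\in O\}$.

**Observation 2.** $X$ is localizable if and only if every prime ideal $Q$ of $A$ with $Q\subseteq\bigcup_{P\in O}P$ is contained in some member of $O$.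

*Proof.* Put $\mathcal C_0=A\setminus\bigcup_{P\in O}P$. As the rings $R/\widetilde P=A/P$ are fields, $\mathcal C(X)=\mathcal C_0+M$. Since $\Gamma$ permutes $O$, $\sigma_i(\mathcal C_0)=\mathcal C_0$. So $\sigma_i$ extends to $B=A[\mathcal C_0^{-1}]$, and $R\subseteq R':=B\ltimes(\sigma_1,\dots,\sigma_n)$.

An element $c+m\in\mathcal C(X)$ has inverse $c^{-1}-c^{-1}mc^{-1}$ in $R'$. Let $b+\sum m_i\in R'$ and let $d\in\mathcal C_0$ be a common denominator of $b$ and all $m_i\in B$. Then $d(b+\sum m_i)\in R$. With $c=d\prod_i\sigma_i^{-1}(d)\in\mathcal C_0$ we also have $(b+\sum m_i)c=bc+\sum m_i\sigma_i(c)\in R$. So every element of $R'$ is a left fraction and a right fraction with denominator in $\mathcal C(X)$. Writing $c^{-1}r=r'c'^{-1}$ gives $rc'=cr'$, and similarly on the left. So $\mathcal C(X)$ is Ore and $R_X=R'$.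

A primitive ideal of $R'$ is prime, so it contains the nilpotent part $M'$ of $R'$, and $R'/M'=B$ is commutative. So the primitive ideals of $R'$ are the $\mathfrak n\oplus M'$ with $\mathfrak n$ a maximal ideal of $B$. For $P\in O$, $\widetilde PR'=PB\oplus M'$ with factor $B/PB=A/P$, a field. Thus $X$ is localizable if and only if every maximal ideal of $B$ is $PB$ for some $P\in O$. The primes of $B$ are the $QB$ with $Q$ a prime of $A$ and $Q\subseteq\bigcup_{P\in O}P$. If each such $Q$ lies in a member of $O$, the maximal ideals of $B$ are the $PB$, $P\in O$. Conversely, if these are all the maximal ideals, then each such $QB$ lies in some $PB$, so $Q\subseteq P$. $\square$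

*Principal ideal domains.* If $A$ is a PID, a prime $Q=(f)\subseteq\bigcup_{P\in O} P$ has $f\in P$ for some $P\in O$, so $Q\subseteq P$. All such cliques are localizable. In particular, for $A=k[x]$ with $\sigma(x)=x+1$, the clique $\{\widetilde{(x-a-n)}:n\in\mathbb Z\}$ is localizable. An ideal that needs at least two generators is required for failure.

*The natural attempt at a positive answer* is prime avoidance: try to show that $Q\subseteq\bigcup_{P\in O}P$ forces $Q\subseteq P$ for some $P\in O$. This works if $O$ is finite. It also works if $A$ is an algebra over an *uncountable* field $F$. Indeed $\Gamma$ is finitely generated, so $O$ is countable. Suppose $Q=(q_1,\dots,q_n)$ lies in no $P\in O$. The vectors $v_\lambda=(1,\lambda,\dots,\lambda^{n-1})\in F^n$, $\lambda\in F$, have the property that any $n$ distinct ones form a basis (Vandermonde). For each $P\in O$ the set $\{(a_l)\in F^n:\sum a_lq_l\in P\}$ is a proper subspace of $F^n$, so it contains at most $n-1$ of the $v_\lambda$. The countably many $P$ account for only countably many $\lambda$, so some $\sum_l\lambda^{l-1}q_l\in Q$ avoids all $P\in O$.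

Over a countable field this count gives nothing, and the conclusion itself can fail for countable sets of primes.

**Lemma 3.** Let $K$ be an algebraically closed field, $A=K[x,y]$, and $\mathfrak m_{(a,b)}=(x-a,y-b)$ for $(a,b)\in K^2$. If $f\in A$ lies in no $\mathfrak m_p$ with $p\in K^2\setminus\{0\}$, then $f\in K^\times$.

*Proof.* Clearly $f\neq0$. Suppose $f$ is nonconstant, say of positive degree in $y$ (otherwise interchange $x$ and $y$). Its leading coefficient as a polynomial in $y$ is a nonzero element of $K[x]$, with finitely many roots. Choose $a\ne0$ in $K$ that is not a root. Then $f(a,y)$ is nonconstant, so $f(a,b)=0$ for some $b\in K$. Thus $f\in\mathfrak m_{(a,b)}$ with $(a,b)\neq0$, a contradiction. $\square$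

So $Q=(x,y)=\mathfrak m_{(0,0)}$ is contained in $\bigcup_{p\ne0}\mathfrak m_p$, though in none of the $\mathfrak m_p$, $p\ne 0$. By Lemma 1, a counterexample follows if we find

> a countable algebraically closed field $K$ and *finitely many* ring automorphisms of $K[x,y]$ such that $\{\mathfrak m_p:p\ne0\}$ is a single orbit of the group they generate.

"Finitely many" is essential: with infinitely many $\sigma_i$ the left ideals $M_1\oplus\dots\oplus M_n$ form a strictly increasing chain, and $R$ is not Noetherian.

## 5. Why the automorphisms must move the scalars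

The group $SL_2(K)$ acts on $K[x,y]$ and is transitive on $K^2\setminus\{0\}$. So one would first look for finitely many $K$-algebra automorphisms of $K[x,y]$. This cannot succeed. Let $K_1\subseteq K$ be the subring generated by the coefficients of $\sigma_i(x),\sigma_i(y),\sigma_i^{-1}(x),\sigma_i^{-1}(y)$ for all $i$; it is a finitely generated ring. For a $K$-automorphism $\tau$ we have $f\in\tau(\mathfrak m_p)\iff(\tau^{-1}f)(p)=0$, so $\tau(\mathfrak m_p)=\mathfrak m_q$ with $q=(\tau^{-1}(x)(p),\tau^{-1}(y)(p))$. Hence the orbit of $\mathfrak m_{(1,0)}$ only involves points of $K_1^2$. If the orbit contained all $\mathfrak m_p$ with $p\neq0$, then $K_1=K$ would be a field that is finitely generated as a ring. Such a field is finite (Nullstellensatz over $\mathbb Z$), while an algebraically closed field is infinite.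

But the bimodule $A_\sigma$ only needs $\sigma$ to be a *ring* automorphism, so field automorphisms of $K$, acting on coefficients, are allowed. For $c\in K$ define $K$-automorphisms of $A=K[x,y]$ by
$$\varepsilon_c:\ x\mapsto x+cy,\ y\mapsto y;\qquad\delta_c:\ x\mapsto x,\ y\mapsto y+cx,$$
and let $\theta\in\operatorname{Aut}(K)$ act on $A$ through coefficients, fixing $x$ and $y$. Then
$$\varepsilon_c\varepsilon_d=\varepsilon_{c+d},\qquad\theta\varepsilon_c\theta^{-1}=\varepsilon_{\theta(c)},\tag{1}$$
and likewise for $\delta$. For the first formula, $\varepsilon_c(x+dy)=x+cy+dy$. For the second, both sides fix $K$ and $y$, and $\theta\varepsilon_c\theta^{-1}(x)=\theta(x+cy)=x+\theta(c)y$. So conjugation by field automorphisms turns *one* transvection $\varepsilon_t$ into $\varepsilon_c$ for every $c$ in the orbit of $t$. It remains to find a finitely generated group of automorphisms of $K$ with one very large orbit.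

## 6. Two automorphisms with a single orbit on $K\setminus k$

**Lemma 4.** Let $k$ be a countable algebraically closed field. There are a countable algebraically closed field $K\supset k$, an element $t\in K\setminus k$, and $s,g\in\operatorname{Aut}(K/k)$ such that $K\setminus k$ is a single orbit, that of $t$, under $\langle s,g\rangle$.

For each of the countably many $c\in K\setminus k$ we need a group element that sends $c$ to $t$, and we have only two generators. The idea is to let $s$ be a shift with infinitely much room. Transport the $j$-th element by a power of $s$ to its own remote region, with the regions pairwise disjoint. Because the regions are disjoint, a *single* automorphism $g$ can do the required job in all of them simultaneously. Then shift back.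

*Proof.* **Step 1: the field and the shift.** Let $K$ be an algebraic closure of $k(u_i:i\in\mathbb Z)$, with $u_i$ independent indeterminates, and let $t=u_0$. $K$ is countable, being algebraic over a countable field. For $J\subseteq\mathbb Z$ let $E_J$ be the algebraic closure of $k(u_i:i\in J)$ in $K$; for finite $J$ its transcendence degree over $k$ is $|J|$. The automorphism $u_i\mapsto u_{i+1}$ of $k(u_i:i\in\mathbb Z)$ over $k$ extends to an automorphism $s$ of the algebraic closure $K$. It satisfies $s^n(E_J)=E_{J+n}$ for $n\in\mathbb Z$.

**Step 2: moving all elements to disjoint regions.** Enumerate $K\setminus k=\{c_0,c_1,\dots\}$. Each $c_j$ is algebraic over $k(u_i:i\in J)$ for a finite $J$, so $c_j\in E_{[-m_j,m_j]}$ for some $m_j\geq0$ (intervals in $\mathbb Z$). Choose recursively $n_j\in\mathbb Z$, large enough each time, such that the intervals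
$$B_j=[n_j-m_j,\ n_j+m_j]$$
are pairwise disjoint. Put $y_j=s^{n_j}(c_j)$. Then $y_j\in E_{B_j}$, and $y_j\notin k$ because $s$ fixes $k$ pointwise.

**Step 3: a transcendence basis of $K/k$ containing all $y_j$.** Since $k$ is algebraically closed, $y_j$ is transcendental over $k$. So $y_j$ lies in a transcendence basis $W_j$ of $E_{B_j}/k$, and $|W_j|=|B_j|$. Put
$$W=\bigcup_jW_j\ \cup\ \{u_i:i\notin\textstyle\bigcup_jB_j\}.$$
The algebraic closure of $k(W)$ in $K$ contains every $E_{B_j}$, hence every $u_i$, so it is $K$. Thus $K$ is algebraic over $k(W)$.

$W$ is also algebraically independent over $k$, and the sets in the union are disjoint. A finite part of $W$ lies in a set $W_0\cup\dots\cup W_l\cup\{u_i:i\in J\}$ with $J$ finite and disjoint from all $B_j$. We have listed $n=|B_0|+\dots+|B_l|+|J|$ elements, counted with possible repetition. The field they generate over $k$ has algebraic closure $E_{B_0\cup\dots\cup B_l\cup J}$ in $K$: it lies in this field, and it contains $E_{B_0},\dots,E_{B_l}$ and the $u_i$, $i\in J$. As the sets $B_0,\dots,B_l,J$ are disjoint, the transcendence degree is $n$. So the listed elements contain a transcendence basis with $n$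 elements. Hence they are distinct and algebraically independent.

**Step 4: one automorphism for all regions.** Choose a bijection $W\to\{u_i:i\in\mathbb Z\}$ that maps $W_j$ onto $\{u_i:i\in B_j\}$ with $y_j\mapsto u_{n_j}$ for every $j$ (note $n_j\in B_j$), and fixes $u_i$ for $i\notin\bigcup_jB_j$. By Step 3 it extends to an isomorphism $k(W)\to k(u_i:i\in\mathbb Z)$ over $k$. As $K$ is an algebraic closure of both fields, this extends to an automorphism $g$ of $K$.

**Step 5: shifting back.** For every $j$,
$$s^{-n_j}gs^{n_j}(c_j)=s^{-n_j}g(y_j)=s^{-n_j}(u_{n_j})=u_0=t.$$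
So all of $K\setminus k$ lies in the orbit of $t$. Since $s,g$ fix $k$ pointwise, they map $K\setminus k$ to itself, and the orbit of $t$ is exactly $K\setminus k$. $\square$

*The simplest instance.* If $c_j=u_0^2$, then $m_j=0$, $y_j=u_{n_j}^2$, $W_j=\{u_{n_j}^2\}$, and $g$ sends $u_{n_j}^2$ to $u_{n_j}$. So $g(u_{n_j})$ is a square root of $u_{n_j}$. This shows why we work in an algebraic closure and not in $k(u_i:i\in\mathbb Z)$.

## 7. A four-generated group with orbit $K^2\setminus\{0\}$, and the proof of Theorem A

Fix $k,K,t,s,g$ as in Lemma 4, for instance with $k=\overline{\mathbb Q}$. Let $A=K[x,y]$ and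
$$\sigma_1=s,\quad\sigma_2=g,\quad\sigma_3=\varepsilon_t,\quad\sigma_4=\delta_t,\qquad\Gamma=\langle\sigma_1,\sigma_2,\sigma_3,\sigma_4\rangle\subseteq\operatorname{Aut}(A).$$
By the Nullstellensatz the $\mathfrak m_p$, $p\in K^2$, are all the maximal ideals of $A$. Let $Q=\mathfrak m_{(0,0)}=(x,y)$.

**Lemma 5.** $\Gamma$ fixes $Q$, and $\{\mathfrak m_p:p\in K^2\setminus\{0\}\}$ is a single $\Gamma$-orbit.

*Proof.* **Step 1: $Q$ is fixed.** $s$ and $g$ fix $x$ and $y$, while $\varepsilon_t(Q)=(x+ty,y)=Q$ and $\delta_t(Q)=(x,y+tx)=Q$. So the automorphisms in $\Gamma$ permute the remaining maximal ideals $\mathfrak m_p$, $p\neq0$.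

**Step 2: $\Gamma$ contains all $\varepsilon_c$ and all $\delta_c$.** By (1), $\{c\in K:\varepsilon_c\in\Gamma\}$ is an additive subgroup of $K$, stable under $\langle s,g\rangle$. It contains $t$, so by Lemma 4 it contains $K\setminus k$. If $c\in k$, then $t+c\in K\setminus k$ and $c=(t+c)-t$, so it contains $c$ as well. Hence $\varepsilon_c\in\Gamma$ for all $c\in K$. The same argument with $\delta_t$ gives $\delta_c\in\Gamma$ for all $c\in K$.

**Step 3: transitivity.** Since $x+cy-a\equiv x-(a-cb)$ modulo $y-b$, and similarly for $\delta_c$,
$$\varepsilon_c(\mathfrak m_{(a,b)})=\mathfrak m_{(a-cb,\,b)},\qquad\delta_c(\mathfrak m_{(a,b)})=\mathfrak m_{(a,\,b-ca)}.$$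
If $b\ne0$, then $\varepsilon_c$ with $c=(a-1)/b$ moves $(a,b)$ to $(1,b)$, and $\delta_b$ moves $(1,b)$ to $(1,0)$. If $b=0\ne a$, then $\delta_{-1/a}$ moves $(a,0)$ to $(a,1)$, and we are in the first case. So every $\mathfrak m_p$ with $p\neq0$ lies in the orbit of $\mathfrak m_{(1,0)}$. $\square$

**Proof of Theorem A.** Let $R=A\ltimes(\sigma_1,\sigma_2,\sigma_3,\sigma_4)$.

**Step 1: the ring and the clique.** By Lemma 1, $R$ is Noetherian and satisfies $[r_1,r_2][r_3,r_4]=0$. Its nilradical is $M$, since $M^2=0$ and $R/M\cong K[x,y]$ is a domain. By Lemmas 1 and 5, $X=\{\widetilde{\mathfrak m}_p:p\in K^2\setminus\{0\}\}$ is a clique of $R$, and $\widetilde Q\notin X$.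

**Step 2: $\mathcal C(X)$ is the group of units.** Since $R/\widetilde{\mathfrak m}_p=K$ is a field, $\mathcal C(\widetilde{\mathfrak m}_p)=R\setminus\widetilde{\mathfrak m}_p$. So Lemma 3 gives
$$\mathcal C(X)=\Big\{f+m:\ f\in A\setminus\bigcup_{p\ne0}\mathfrak m_p,\ m\in M\Big\}=K^\times+M.$$
As $M^2=0$, the element $f+m$ is a unit of $R$ if and only if $f$ is a unit of $A$, and $A^\times=K^\times$. So $\mathcal C(X)$ is the group of units of $R$. In particular it is an Ore set and $R_X=R$.

**Step 3: a primitive ideal too many.** $\widetilde Q$ is a maximal ideal of $R_X=R$ with $R/\widetilde Q\cong K$, hence primitive. It is not of the form $\widetilde PR_X=\widetilde P$ with $\widetilde P\in X$. So (ii) fails, and $X$ is not localizable. $\blacksquare$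

## 8. A prime ring $S$ with $S/N^2\cong A\ltimes(\sigma_i^{\pm1})$

The ring of Theorem A has a nilpotent ideal $M\neq0$. For Theorem B we want a *prime* ring $S$ with an ideal $N$ such that $S/N^2$ is a trivial extension of the same kind. Then we must make sure that no further primes of $S$ join the clique.

*The case of one automorphism.* Let $A$ be commutative, $D=A[z]$, $\sigma\in\operatorname{Aut}(A)$, and
$$S=\left\{\begin{pmatrix}f&zg\\h&l\end{pmatrix}: f,g,h,l\in D,\ l(0)=\sigma(f(0))\right\}.$$
For $N=\{f(0)=0\}$, multiplying entrywise gives
$$N=\begin{pmatrix}zD&zD\\D&zD\end{pmatrix},\qquad N^2=\begin{pmatrix}zD&z^2D\\zD&zD\end{pmatrix}.$$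
So $N/N^2$ has two pieces, one in each off-diagonal position. If $a=f(0)$, the diagonal entries are $a$ and $\sigma(a)$ modulo $z$. So the upper right piece has left action $a$ and right action $\sigma(a)$, and the lower left piece has them the other way round. These are copies of $A_\sigma$ and $A_{\sigma^{-1}}$. The two blocks are glued at $z=0$ along the graph of $\sigma$, and $S$ sits inside $M_2(D)$, which is prime if $A$ is a domain.

Now let $k,K,t,s,g$ be as in Lemma 4, for a given countable algebraically closed $k$, and keep $A=K[x,y]$, $\sigma_1,\dots,\sigma_4$, $\Gamma$, $Q$ from Section 7. Put $\sigma_0=\mathrm{id}$ and $D=A[z]$, with $\sigma_i$ extended to $D$ by $\sigma_i(z)=z$. Index $5\times5$ matrices by $0,\dots,4$. Let $S$ be the set of $r=(r_{ij})\in M_5(D)$ such that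

- $r_{ij}\in zD$ whenever $i\ne j$ and $j\ge1$ (the entries $r_{i0}$, $i\ge1$, are arbitrary in $D$);
- $r_{ii}(0)=\sigma_i(r_{00}(0))$ for $i=1,\dots,4$, where $(0)$ means evaluation at $z=0$.

**Lemma 6.** $S$ is a prime Noetherian P.I. ring and a $k$-algebra. The map $\pi:S\to A$, $\pi(r)=r_{00}(0)$, is a surjective ring homomorphism, split by $a\mapsto\operatorname{diag}(\sigma_0(a),\dots,\sigma_4(a))$.

*Proof.* **Step 1: $S$ is a subring, and $\pi$ is a split homomorphism.** $S$ is closed under subtraction and contains $1$. Let $r,r'\in S$. If $i\neq j$ and $j\ge1$, consider a term $r_{il}r'_{lj}$ of $(rr')_{ij}$. If $l\ne j$, then $r'_{lj}\in zD$; if $l=j$, then $r_{ij}\in zD$. So $(rr')_{ij}\in zD$. For the diagonal,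
$$(rr')_{ii}\equiv r_{ii}r'_{ii}\pmod z.\tag{2}$$
Indeed, let $l\neq i$. One of $r_{il}$ and $r'_{li}$ has nonzero column index and is off-diagonal, so it lies in $zD$. By (2), $(rr')_{ii}(0)=\sigma_i(r_{00}(0))\,\sigma_i(r'_{00}(0))=\sigma_i((rr')_{00}(0))$, so $rr'\in S$. By (2) for $i=0$, $\pi$ is a ring homomorphism. The matrix $\operatorname{diag}(\sigma_i(a))$ lies in $S$, the map $a\mapsto\operatorname{diag}(\sigma_i(a))$ is a ring homomorphism, and $\pi$ sends it to $a$.

**Step 2: $S$ is a $k$-algebra.** All $\sigma_i$ fix $k$ pointwise. So for $\lambda\in k$ the scalar matrix $\lambda\cdot1$ satisfies the defining conditions, and it is central.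

**Step 3: $S$ is P.I.** It is a subring of $M_5(D)$ with $D$ commutative.

**Step 4: $S$ is Noetherian.** The set
$$D'=\{\operatorname{diag}(\sigma_0(f),\dots,\sigma_4(f)):f\in D\}$$
is a ring isomorphic to $D=A[z]$, so it is Noetherian. It is contained in $S$, because $\sigma_i(f)(0)=\sigma_i(f(0))$. Since the $\sigma_i$ are automorphisms of $D$, $D'e_{ij}=\sigma_i(D)e_{ij}=De_{ij}$ and $e_{ij}D'=De_{ij}$. So $M_5(D)$ is generated by the $25$ matrix units as a left and as a right $D'$-module. Its $D'$-sub-bimodule $S$ is then Noetherian as a left and as a right $D'$-module. One-sided ideals of $S$ are $D'$-submodules on the corresponding side, so $S$ is a Noetherian ring.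

**Step 5: $S$ is prime.** We have $zM_5(D)\subseteq S\subseteq M_5(D)$. Suppose $I,J$ are nonzero ideals of $S$ with $IJ=0$. Then
$$I'=zM_5(D)\,I\,zM_5(D)\subseteq I,\qquad J'=zM_5(D)\,J\,zM_5(D)\subseteq J$$
are ideals of $M_5(D)$. They contain $z^2I$ and $z^2J$, and multiplication by $z$ is injective on $M_5(D)$, so they are nonzero. But $I'J'\subseteq IJ=0$. This contradicts the primeness of $M_5(D)$, which holds because $D$ is a domain. $\square$

**Lemma 7.** Let $N=\ker\pi$. Then $S/N^2\cong A\ltimes(\sigma_1,\dots,\sigma_4,\sigma_1^{-1},\dots,\sigma_4^{-1})$.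

*Proof.* **Step 1: computing $N$ and $N^2$.** If $r_{00}(0)=0$, then $r_{ii}(0)=\sigma_i(0)=0$ for all $i$. So
$$N=zM_5(D)+L,\qquad L=\sum_{i\ge1}De_{i0}.$$
We have $L^2=0$, since $e_{i0}e_{l0}=0$ for $l\geq1$. Further $M_5(D)L=\sum_{i\ge0}De_{i0}$ and $LM_5(D)=\sum_{i\ge1,\,j\ge0}De_{ij}$. Therefore
$$N^2=z^2M_5(D)+zDe_{00}+\sum_{i\ge1,\ j\ge0}zDe_{ij}.\tag{3}$$
Compare entries. In position $(0,0)$ and in positions $(i,j)$ with $i,j\ge1$, both $N$ and $N^2$ have $zD$. In positions $(0,j)$, $j\ge1$, $N$ has $zD$ and $N^2$ has $z^2D$. In positions $(i,0)$, $i\ge1$, $N$ has $D$ and $N^2$ has $zD$. Hence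
$$N/N^2=\bigoplus_{j\ge1}(zD/z^2D)e_{0j}\ \oplus\ \bigoplus_{i\ge1}(D/zD)e_{i0}.$$

**Step 2: the two actions on $N/N^2$.** Let $r\in S$, $\pi(r)=a$, $d\in D$, $i,j\ge1$. We compute modulo $N^2$, using (3).

- $r\cdot zd\,e_{0j}=\sum_lr_{l0}zd\,e_{lj}\equiv azd\,e_{0j}$: the terms with $l\ge1$ lie in $zDe_{lj}\subseteq N^2$, and $r_{00}zd\equiv azd$ modulo $z^2$.
- $zd\,e_{0j}\cdot r=\sum_lzd\,r_{jl}e_{0l}\equiv zd\,\sigma_j(a)e_{0j}$: the term $l=0$ lies in $zDe_{00}\subseteq N^2$, and for $l\ge1$, $l\neq j$, we have $r_{jl}\in zD$, so the term lies in $z^2De_{0l}\subseteq N^2$.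
- $r\cdot d\,e_{i0}=\sum_lr_{li}d\,e_{l0}\equiv\sigma_i(a)d\,e_{i0}$: for $l\ne i$ we have $r_{li}\in zD$ since $i\ge1$, and $zDe_{l0}\subseteq N^2$ for all $l\ge0$.
- $d\,e_{i0}\cdot r=\sum_ld\,r_{0l}e_{il}\equiv da\,e_{i0}$: for $l\ge1$ we have $r_{0l}\in zD$, and $zDe_{il}\subseteq N^2$; and $r_{00}\equiv a$ modulo $z$.

So $(zD/z^2D)e_{0j}\cong A_{\sigma_j}$. The summand $(D/zD)e_{i0}$ is $A$ with left action $\sigma_i(a)d$ and right action $da$. Applying $\sigma_i^{-1}$ turns these into $a\,\sigma_i^{-1}(d)$ and $\sigma_i^{-1}(d)\,\sigma_i^{-1}(a)$, so this summand is isomorphic to $A_{\sigma_i^{-1}}$.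

**Step 3: the splitting.** $S/N^2\to A$ is a surjection, split by Lemma 6, with square-zero kernel $N/N^2$. So $S/N^2$ is the trivial extension of $A$ by the bimodule $N/N^2$. $\square$

**Lemma 8.** $X=\{\pi^{-1}(\mathfrak m_p):p\in K^2\setminus\{0\}\}$ is a clique of $S$, and $\widetilde Q:=\pi^{-1}(Q)\notin X$.

The clique of $\pi^{-1}(\mathfrak m_p)$ in $S$ could a priori contain primes that do not contain $N$. A central element rules this out.

*Proof.* **Step 1: a central element that detects $N$.** Let $w=z\cdot1$. It is central in $S$ and lies in $N$. By (3), $N^2\subseteq zM_5(D)$, so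
$$N^4\subseteq(zM_5(D))^2=w\cdot zM_5(D)\subseteq wS.\tag{4}$$

**Step 2: links respect membership of $w$.** Let $P\rightsquigarrow P'$ be a link in $S$ with linking bimodule $B\ne0$. As $B$ is a subquotient of $S$ and $w$ is central, $wb=bw$ for $b\in B$. Suppose $w\in P$. Then $Bw=wB=0$. The image $\bar w$ of $w$ in the prime ring $S/P'$ is central, so it is $0$ or regular: if $\bar w c=0$ with $\bar w\ne0$, then $\bar w(S/P')c=(S/P')\bar wc=0$, so $c=0$. Since $B\neq 0$ is torsion-free on the right over $S/P'$ and is killed by $\bar w$, $\bar w$ is not regular. So $w\in P'$. Symmetrically, if $w\in P'$, then $wB=Bw=0$, and torsion-freeness on the left gives $w\in P$.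

**Step 3: links respect containment of $N$.** If one of $P,P'$ contains $N$, it contains $w$. So both contain $w$ by Step 2, hence both contain $N^4$ by (4), hence both contain $N$, being prime.

**Step 4: reduction to $S/N^2$.** Let $P,P'$ be primes containing $N$. Then $PP'\supseteq N^2$, so every ideal between $PP'$ and $P\cap P'$ contains $N^2$. Passing to $S/N^2$ changes neither the candidates for the linking bimodule nor the rings $S/P$, $S/P'$. So $P\rightsquigarrow P'$ in $S$ if and only if $P/N^2\rightsquigarrow P'/N^2$ in $S/N^2$. With Step 3, the cliques of $S$ that contain a prime over $N$ are exactly the cliques of $S/N^2$, pulled back to $S$. By Lemmas 7 and 1 these are the sets $\{\pi^{-1}(P):P\in O\}$ with $O$ an orbit of $\langle\sigma_1^{\pm1},\dots,\sigma_4^{\pm1}\rangle=\Gamma$. Lemma 5 gives the claim. $\square$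

## 9. Proof of Theorem B

**(3)⇒(1).** Noetherian P.I. rings are FBN (Section 1), so this is result (b).

**(1)⇒(2).** This is trivial.

**(2)⇒(3).** We show that (2) fails if $F$ is countable. Take $k=\overline F$, which is countable, and form $S$ as in Section 8. By Lemma 6, $S$ is a prime Noetherian P.I. $k$-algebra, hence an $F$-algebra. We show that the clique $X$ of Lemma 8 is not localizable. Here, unlike in Theorem A, we do not know $S_X$ explicitly. We use its universal property instead.

**Step 1: $\mathcal C(X)$.** The rings $S/\pi^{-1}(\mathfrak m_p)\cong A/\mathfrak m_p=K$ are fields, so $r\in\mathcal C(X)$ if and only if $\pi(r)\notin\mathfrak m_p$ for all $p\neq0$. By Lemma 3, $\mathcal C(X)=\{r\in S:\pi(r)\in K^\times\}$.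

**Step 2: the point $\widetilde Q$ survives in any localization.** Suppose (i) and (ii) hold for $X$. The surjection $S\to S/\widetilde Q=A/Q=K$ maps $\mathcal C(X)$ into $K^\times$ by Step 1. By the universal property of Ore localization it extends to a homomorphism $\phi:S_X\to K$, which is again surjective. Since $S_X/\ker\phi\cong K$ is a field, $\ker\phi$ is a primitive ideal of $S_X$.

**Step 3: contradiction.** By (ii), $\ker\phi=\widetilde PS_X$ for some $\widetilde P\in X$. So the image of $\widetilde P$ in $S_X$ is killed by $\phi$, which says that $\widetilde P$ maps to $0$ in $S/\widetilde Q$, i.e. $\widetilde P\subseteq\widetilde Q$. Both are maximal ideals of $S$, so $\widetilde P=\widetilde Q$. But $\widetilde Q\notin X$, a contradiction. Hence $X$ is not localizable, and (2) fails for $F$. $\blacksquare$
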